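# A translation-invariant basis of boxes whose largest Orlicz class is $L\log L\,\log\log L$

## 1. Unit-volume boxes through a thin slab

Take three rectangles of area $1$ in the plane, each with a corner at the origin:
$$V_0=[0,1)\times[0,1),\qquad V_1=[0,2)\times[0,\tfrac12),\qquad V_2=[0,4)\times[0,\tfrac14).$$
Let $E=[0,1)\times[0,\frac14)$, so $|E|=\frac14$. Then $E$ lies in all three rectangles and fills exactly one quarter of each. The union is easy to measure: over $0\le x<1$ it has height $1$, over $1\le x<2$ height $\frac12$, over $2\le x<4$ height $\frac14$. Its area is $1+\frac12+\frac12=2=2\cdot 4|E|$. A single rectangle would have produced $4|E|$; the second factor $2$ comes from having several different shapes.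

The same computation with $V_j=[0,2^j)\times[0,2^{-j})$, $0\le j\le K$, and $E=[0,1)\times[0,2^{-K})$ shows that each $V_j$ contains $E$ with density $2^{-K}$, and that
$$\Big|\bigcup_{j\le K}V_j\Big|=1+\frac K2=\Big(1+\frac K2\Big)2^K|E| .$$
With $t=2^K$, the set of points lying in some rectangle in which $E$ has density at least $1/t$ is larger than $|E|$ by a factor of order $t\log t$.

In $\mathbb R^3$ the shapes $(2^{p_1},2^{p_2},2^{p_3})$ of volume $1$ are the integer points of the plane $p_1+p_2+p_3=0$. Let $V_p=[0,2^{p_1})\times[0,2^{p_2})\times[0,2^{p_3})$. The union can no longer be read off by eye, but different shapes overlap so little that counting them is enough.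

**Lemma 1.** Let $P$ be a finite nonempty set of integer triples with coordinate sum $0$. Then $\big|\bigcup_{p\in P}V_p\big|\ge \#P/13$.

*Proof.* We have $|V_p|=1$ and $|V_p\cap V_{p'}|=2^{\sum_r\min(p_r,p_r')}$. Since $\min(a,b)=\frac12(a+b-|a-b|)$ and both triples have sum $0$, this equals $2^{-d/2}$ with $d=\sum_r|p_r-p'_r|$.

We count the integer vectors $z$ with $z_1+z_2+z_3=0$ and $\ell^1$-norm $d$. The positive coordinates and the negative ones have the same total size $j$, so $d=2j$ is even. For $j\ge1$, either one coordinate equals $j$ and the other two are $\le0$ with sum $-j$, which gives $3(j+1)$ vectors, or one coordinate equals $-j$ and the other two are $\ge0$ with sum $j$, again $3(j+1)$ vectors. The vectors counted twice have coordinates $j,-j,0$ in some order, and there are $6$ of them. So there are $6j$ vectors of norm $2j$.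

Hence for fixed $p$, $\sum_{p'\in P}|V_p\cap V_{p'}|\le1+\sum_{j\ge1}6j\,2^{-j}=13$. By Cauchy–Schwarz, with $N=\#P$,
$$N^2=\Big(\int\sum_{p\in P}1_{V_p}\Big)^2\le\Big|\bigcup_{p\in P} V_p\Big|\int\Big(\sum_{p\in P}1_{V_p}\Big)^2=\Big|\bigcup_{p\in P} V_p\Big|\sum_{p,p'\in P}|V_p\cap V_{p'}|\le\Big|\bigcup_{p\in P} V_p\Big|\cdot13N.\qquad\square$$

Now let $E=[0,1)\times[0,1)\times[0,2^{-K})$. The boxes $V_p$ with $p_1,p_2\ge0$ and $p_3\ge-K$ contain $E$ with density $2^{-K}$. There are $\frac12(K+1)(K+2)$ such triples, so the union of these boxes has measure at least $\frac1{26}K^2\,2^K|E|$. With $t=2^K$ this is of order $t(\log t)^2$.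

So the power of the logarithm is the growth rate of a number of shapes: about $K$ shapes in the plane, about $K^2$ in space. If we allow only some of the shapes, we count only some of the lattice points. For instance, the shapes $(2^i,2^{-i},1)$ alone give linear growth. The question of this lecture is whether an admissible family of boxes can have a growth that is no power of $K$ at all, say $K\log K$, and whether the maximal operator of such a family really behaves as the count predicts.

## 2. Bases, maximal operators and Orlicz classes

Throughout, $\log$ is the natural logarithm and $\log^+t=\max(\log t,0)$, with $\log^+0=0$. An *interval* in $\mathbb R^n$ is a box with sides parallel to the axes and with nonempty interior.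

**Definition (basis).** A basis of multi-dimensional intervals is a nonempty collection $\mathcal B$ of intervals in $\mathbb R^n$ that contains intervals of arbitrarily small diameter. It is *translation-invariant* if $I\in\mathcal B$ implies $I+a\in\mathcal B$ for all $a\in\mathbb R^n$. Its maximal operator is
$$M_{\mathcal B}f(x)=\sup_{\mathcal B\ni I\ni x}\frac1{|I|}\int_I|f(y)|\,dy .$$

So a translation-invariant basis is a set of admissible shapes, placed everywhere. The cubes and the family of all intervals are the two extreme examples. For all intervals the operator is the *strong maximal operator* $M_{str}$. It is bounded on $L^2(\mathbb R^n)$, being dominated by the composition of the one-dimensional Hardy–Littlewood operators in the coordinate directions. Hence there is $A_n$ with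
$$|\{M_{str}1_U\ge\eta\}|\le A_n\eta^{-2}|U|\qquad(\eta>0). \tag{1}$$

**Definition (weak type on an Orlicz class).** Let $\Phi:[0,\infty)\to[0,\infty)$ be nondecreasing with $\Phi(0)=0$, and let $L^\Phi$ be the corresponding Orlicz class. An operator $M$ maps $L^\Phi$ boundedly into weak $L^1$ if there is $C>0$ with
$$|\{x\in\mathbb R^n: Mf(x)>\lambda\}|\le C\int_{\mathbb R^n}\Phi\big(C|f(x)|/\lambda\big)\,dx\qquad\text{for all }\lambda>0\text{ and all }f.$$

For an integer $k\ge0$ put $\Phi_k(t)=t(1+\log^+t)^k$ and $L(\log^+L)^k=L^{\Phi_k}$. The case $k=0$ is weak type $(1,1)$.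

**Definition (largest class).** $L(\log^+L)^k$ is the largest Orlicz class which $M$ maps boundedly into weak $L^1$ if (i) $M$ maps $L^{\Phi_k}$ boundedly into weak $L^1$, and (ii) whenever $M$ maps some $L^\Phi$ boundedly into weak $L^1$, there are $C,t_0>0$ with $\Phi_k(t)\le C\Phi(Ct)$ for all $t\ge t_0$.

Lower bounds such as (ii) come from indicator functions. If $M$ maps $L^\Phi$ boundedly into weak $L^1$ with constant $C$, and if $0<|E|<\infty$ and $|\{M1_E>\lambda\}|\ge A|E|$, then, since $\Phi(0)=0$,
$$A\le C\,\Phi(C/\lambda). \tag{2}$$

As a first use, let $\mathcal B$ be any basis, $I\in\mathcal B$, $t\ge1$, and $E\subset I$ with $|E|=|I|/t$. Then $M_{\mathcal B}1_E\ge1/t$ on $I$, and (2) with $\lambda=1/(2t)$ gives $t\le C\Phi(2Ct)$. So condition (ii) with $k=0$ holds for every basis, and for cubes, where $M$ is of weak type $(1,1)$, the largest class is $L^1$. For the basis of all intervals in $\mathbb R^n$ it is known that $M_{str}$ maps $L(\log^+L)^{n-1}$ boundedly into weak $L^1$ and that this cannot be improved. For $n=2,3$ the boxes of Section 1 together with (2) show why.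

There are also known intermediate cases, phrased in terms of differentiation. A basis differentiates a class $X$ if for every $f\in X$ (locally) the averages of $f$ over $I\in\mathcal B$, $x\in I$, tend to $f(x)$ for a.e. $x$ as $\operatorname{diam}I\to0$. Córdoba showed that the intervals in $\mathbb R^3$ with side lengths $(t,s,\sqrt{ts})$ differentiate $L(\log L)(\mathbb R^3)$, and more generally the same for $(t,s,\phi(t,s))$ with $\phi$ monotonic in each variable and taking arbitrarily small values. Soria constructed a basis in $\mathbb R^3$ of the form $(t,t\phi(s),t\psi(s))$, with $\phi,\psi$ non-decreasing, that differentiates $L(\log L)^2$ but not $L(\log L)$. All the exponents here are integers.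

**Conjecture 1** (from "Statement of Research Interests", https://condor.depaul.edu/~astokolo/rfil.pdf). To each maximal function $M$ associated with a translation-invariant basis of multi-dimensional intervals in $\mathbb R^n$ there is an integer $k\ge0$ such that $L(\log^+L)^k$ is the largest Orlicz class which $M$ maps boundedly into weak $L^1$.

The statement is known to hold in $\mathbb R^2$. We shall see that it is false in $\mathbb R^n$ for every $n\ge3$.

## 3. Why $K\log K$ shapes at one depth are not enough

Section 1 suggests a direct attack in $\mathbb R^3$: choose about $K\log K$ points on the plane $p_1+p_2+p_3=0$ inside the window $p_1,p_2\ge0$, $p_3\ge-K$. The most obvious choice is a strip. For $J\ge1$ let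
$$Q_J=\{p\in\mathbb Z^3:\ p_1+p_2+p_3=0,\ 0\le p_1\le2^J,\ 0\le p_2\le J\}.$$
It has $(2^J+1)(J+1)$ points and lies in the window of depth $K=2^J+J$, so the number of points is of order $K\log K$. To have all $J$ available in one basis that contains small boxes, shrink the $J$-th family by a factor $2^{-\tau_J}$, with $\tau_J$ rapidly increasing; this subtracts $\tau_J(1,1,1)$ from the exponents and changes no density.

The lower bound is now as desired at depth $K$. But the upper bound fails at a much smaller depth. The strip $Q_J$ contains the square $\{0\le p_1,p_2\le J\}$, with $(J+1)^2$ points and $p_3\ge-2J$. Let $E=[0,1)^2\times[0,2^{-2J})$. By Lemma 1 the boxes $V_p$ of this square have a union of measure at least $\frac1{13}(J+1)^2\,2^{2J}|E|$, and $E$ has density $2^{-2J}$ in each. By (2) with $\lambda=2^{-2J-1}$ (after shrinking everything by $2^{-\tau_J}$), $\frac1{13}(J+1)^22^{2J}\le C\Phi(C2^{2J+1})$ for all $J$. So this basis is as bad as all intervals in $\mathbb R^3$: it forces $\Phi_2(t)\le C'\Phi(C't)$ for large $t$.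

The count must therefore be at most of order $K\log K$ in every window at once. Windows of consecutive exponents are not the only test either: a test set may prescribe binary digits at places that are far apart (such sets appear in Section 10), and then what matters is how many prescribed places lie below each side length. So we need a set of exponents that is thin in a robust, scale-free sense, and a theorem that turns this thinness into a bound for $M_{\mathcal B}$.

## 4. Exponents read off from the binary tree

The function $K\log K$ solves the recursion $T(2m)=2T(m)+m$: a block contributes linearly many points, and so do its two halves, and so on. This suggests indexing points by pairs of integers and grouping the pairs by the smallest dyadic block that contains both.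

**Definition (the basis).** A *block* is a set $[m2^h,(m+1)2^h)$ of nonnegative integers with integers $m\ge0$, $h\ge1$. For integers $0\le y<w$ let $\nu(y,w)$ be the smallest block containing $y$ and $w$, and let $e(y,w)=(m+1)2^h$ be its right endpoint. For $L\ge1$ and $n\ge3$ let
$$S_L=\{(e(y,w),\,y,\,-2w,\,0,\dots,0):\ 0\le y<w<2^L\}\subset\mathbb Z^n,$$
$$S=\bigcup_{L\ge1}\big(S_L-\tau_L(1,\dots,1)\big),\qquad\tau_L=4^{L+1}.$$
Let $\mathcal B$ be the collection of all translates of boxes with side lengths $(2^{p_1},\dots,2^{p_n})$, $p\in S$.

If $\nu=\nu(y,w)$, then $y$ lies in the left half $\nu^-$ and $w$ in the right half $\nu^+$, since otherwise a half of $\nu$ would be a smaller block containing both. Since $y,w\in[0,2^L)$, we have $e(y,w)\le2^L$, so $S_L\subset[-2^{L+1},2^L]^n$. The largest exponent in the $L$-th part of $S$ is at most $2^L-4^{L+1}\to-\infty$, so $\mathcal B$ is a translation-invariant basis of intervals.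

*Example.* For $n=3$, $L=2$ there are six pairs. The pair $(0,1)$ has block $[0,2)$ and gives $(2,0,-2)$. The pair $(2,3)$ has block $[2,4)$ and gives $(4,2,-6)$. The pairs $(0,2),(0,3),(1,2),(1,3)$ have block $[0,4)$ and give $(4,0,-4)$, $(4,0,-6)$, $(4,1,-4)$, $(4,1,-6)$. The coordinate sums are $0,0,0,-2,1,-1$, so exactly three of the six points lie on the plane $p_1+p_2+p_3=0$.

Put $\Phi_*(t)=t\,(1+\log^+t)\,(1+\log^+\log^+t)$. The main results are the following.

**Theorem 2.** For the basis $\mathcal B$ just defined: (i) $M_{\mathcal B}$ maps $L^{\Phi_*}$ boundedly into weak $L^1$. (ii) If $M_{\mathcal B}$ maps some $L^\Phi$ boundedly into weak $L^1$, then there are $C,t_0>0$ with $\Phi_*(t)\le C\Phi(Ct)$ for $t\ge t_0$.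

**Theorem 3.** For every translation-invariant basis $\mathcal B$ of intervals in $\mathbb R^n$, either $M_{\mathcal B}$ is of weak type $(1,1)$, or every $\Phi$ for which $M_{\mathcal B}$ maps $L^\Phi$ boundedly into weak $L^1$ satisfies $\Phi_1(t)\le C\Phi(Ct)$ for $t\ge t_0$, with some $C,t_0>0$.

*Theorem 2 disproves Conjecture 1 for every $n\ge3$.* Suppose $L(\log^+L)^k$ were the largest class for $\mathcal B$. If $k\le1$, boundedness on $L^{\Phi_k}$ and Theorem 2(ii) give $\Phi_*(t)\le C\Phi_k(Ct)$ for large $t$, which is false because $\log\log t\to\infty$. If $k\ge2$, Theorem 2(i) and maximality of $L^{\Phi_k}$ give $\Phi_k(t)\le C\Phi_*(Ct)$ for large $t$, which is false because $\log t/\log\log t\to\infty$. $\square$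

By Theorem 2, the basis has a largest Orlicz class in the same sense, namely $L^{\Phi_*}$, strictly between $k=1$ and $k=2$. Theorem 3 says that the first step survives in every dimension: nothing lies between $L^1$ and $L\log L$. In $\mathbb R^2$ it gives back the conjecture. If $M_{\mathcal B}$ is of weak type $(1,1)$, then $k=0$, by the first use of (2) above; otherwise $M_{\mathcal B}\le M_{str}$ is bounded on $L\log^+L$, and Theorem 3 gives maximality with $k=1$.

## 5. Order $K\log K$ points on the plane: the lower bound

We prove Theorem 2(ii).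

**Step 1: points on the plane.** The purpose is to find about $L2^L$ points of $S_L$ whose first three coordinates have sum $0$. Fix $L\ge2$. For $2\le h\le L$, $0\le m<2^{L-h}$, $0\le q<2^{h-2}$ put
$$y=m2^h+2q,\qquad w=m2^h+2^{h-1}+q .$$
Since $2q<2^{h-1}$ and $q<2^{h-1}$, the numbers $y,w$ lie in the left and right halves of $[m2^h,(m+1)2^h)$. So $e(y,w)=(m+1)2^h$ and
$$e+y-2w=(m+1)2^h+m2^h+2q-2m2^h-2^h-2q=0 .$$
The pair determines its block, hence $(h,m)$, and then $q$. So different $(h,m,q)$ give different points, and we obtain a set $P\subset S_L$ with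
$$N=\#P=\sum_{h=2}^L2^{L-h}2^{h-2}=(L-1)2^{L-2}.$$
Each of the $L-1$ levels $h$ contributes $2^{L-2}$ points. For every $p\in P$ we have $p_1=e\ge0$, $p_2=y\ge0$, $p_3=-2w\ge-2^{L+1}$ and $p_r=0$ for $r\ge4$.

*Example.* For $n=3$, $L=3$ the set $P$ consists of $(4,0,-4)$, $(8,4,-12)$ (from $h=2$), $(8,0,-8)$ and $(8,2,-10)$ (from $h=3$). The four blocks of length $2$ give four more points of $S_3$ on the plane, $(2m+2,\,2m,\,-4m-2)$ with $0\le m\le3$. This makes eight in total, because in a block of length $4$ or $8$ the equation $2w=e+y$ has exactly the solutions listed. We do not need the blocks of length $2$.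

**Step 2: the test set.** We convert the count into an inequality for $\Phi$. Let $K\ge64$ be an integer and choose $L$ with $2^{L+1}\le K<2^{L+2}$. For $p\in P$ let
$$V_p=[0,2^{p_1})\times[0,2^{p_2})\times[0,2^{p_3})\times[0,1)^{n-3},\qquad E_0=[0,1)\times[0,1)\times[0,2^{-K})\times[0,1)^{n-3}.$$
Then $|V_p|=1$, and $E_0\subset V_p$ because $p_1,p_2\ge0$ and $p_3\ge-2^{L+1}\ge-K$. So the mean of $1_{E_0}$ over $V_p$ is $2^{-K}$. By Lemma 1 (the last $n-3$ factors play no role), $|\bigcup_{p\in P}V_p|\ge N/13$.

Put $E=2^{-\tau_L}E_0$. The boxes $2^{-\tau_L}V_p$ have side lengths $2^{p_r-\tau_L}$, so they belong to $\mathcal B$ up to boundary points. Hence $M_{\mathcal B}1_E\ge2^{-K}$ a.e. on their union. Since $|E|=2^{-n\tau_L}2^{-K}$,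
$$|\{M_{\mathcal B}1_E>2^{-K-1}\}|\ge2^{-n\tau_L}\frac N{13}=\frac N{13}\,2^K|E| .$$
From $2^{L+2}>K$ we get $2^{L-2}\ge K/16$ and $L-1\ge\log_2K-3\ge\frac12\log_2K$, the last because $K\ge64$. So $N\ge\frac1{32}K\log_2K$.

**Step 3: conclusion.** If $M_{\mathcal B}$ maps $L^\Phi$ boundedly into weak $L^1$ with constant $C$, then (2) gives
$$\tfrac1{416}\,2^KK\log_2K\le C\,\Phi(C2^{K+1})\qquad\text{for all integers }K\ge64 .$$
Let $t\ge2^{64}$ and $K=\lfloor\log_2t\rfloor$. Then $2^K\le t<2^{K+1}$ and $\log t\le(K+1)\log2\le K$, so
$$\Phi_*(t)\le2^{K+1}(1+K)(1+\log K)\le2^{K+1}\cdot2K\cdot2\log_2K=8\cdot2^KK\log_2K\le3328\,C\,\Phi(C2^{K+1})\le3328\,C\,\Phi(2Ct).$$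
This is Theorem 2(ii). $\square$

## 6. From arbitrary boxes to dyadic boxes

A *dyadic interval* is $[m2^s,(m+1)2^s)$ with $m,s\in\mathbb Z$. Two dyadic intervals are disjoint or one contains the other. A *dyadic box of type* $p\in\mathbb Z^n$ is a product $R=\prod_r\pi_r(R)$ of dyadic intervals with $|\pi_r(R)|=2^{p_r}$. The *type* of a general box with side lengths $\ell_r$ is the $p$ with $2^{p_r}\le\ell_r<2^{p_r+1}$. For $p,p'\in\mathbb Z^n$, $p\le p'$ means $p_r\le p'_r$ for all $r$. If two dyadic boxes $R,R'$ of types $p\le p'$ intersect, then $R\subset R'$. For example, the planar dyadic boxes of types $(0,0)$ and $(1,-1)$ that contain the origin are $[0,1)\times[0,1)$ and $[0,2)\times[0,\frac12)$; the types are incomparable and neither box contains the other.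

**Lemma 4.** Let all boxes of a collection $\mathcal B$ of intervals have types in $S\subset\mathbb Z^n$. Let $\mathcal R$ be the countable family of dyadic boxes $R$ of types in $S$ with $|R|^{-1}\int_R|f|>3^{-n}\lambda$. Then
$$|\{M_{\mathcal B}f>\lambda\}|\le C_n\sup\Big|\bigcup_{R\in\mathcal R'}R\Big|,$$
the supremum being over finite $\mathcal R'\subset\mathcal R$.

*Proof.* Let $B\in\mathcal B$ have type $p$ and mean of $|f|$ exceeding $\lambda$. An interval of length $<2\cdot2^s$ meets at most $3$ dyadic intervals of length $2^s$, so $B$ meets at most $3^n$ dyadic boxes of type $p$. They cover $B$, so one of them, $R$, satisfies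
$$\int_R|f|\ge3^{-n}\int_B|f|>3^{-n}\lambda|B|\ge3^{-n}\lambda|R| .$$
Thus $R\in\mathcal R$. In each coordinate, $B$ has length less than $2|\pi_r(R)|$ and meets $\pi_r(R)$, so $B$ is contained in the closed concentric $5$-fold dilate $R^*$ of $R$. Hence $\{M_{\mathcal B}f>\lambda\}\subset\bigcup_{R\in\mathcal R}R^*$.

For finite $\mathcal R'$, every point of $R^*$, $R\in\mathcal R'$, lies in the box $R^*$, in which $R$ has density $5^{-n}$. So $\bigcup_{\mathcal R'}R^*\subset\{M_{str}1_{\bigcup\mathcal R'}\ge5^{-n}\}$, which by (1) has measure at most $A_n5^{2n}|\bigcup\mathcal R'|$. Let $\mathcal R'$ increase to $\mathcal R$. $\square$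

## 7. A counting function and the bound it implies

Let $R$ range over a finite family $\mathcal F$ of dyadic boxes on which $f\ge0$ has mean larger than $\Lambda$. The sensible first estimate is
$$\Lambda\sum_{R\in\mathcal F}|R|\le\int f\,\sum_{R\in\mathcal F}1_R ,$$
and it stops there: even after a selection that makes the boxes nearly disjoint in a measure sense, the overlap $\sum1_R(x)$ at a point has no a priori bound. What helps is that not every pair $(x,R)$, $x\in R$, needs to be counted. Suppose $x\in R\cap R'$, where $R'$ is thinner than $R$ in direction $r$ and at least as long in all others. Then $R\cap R'$ is a slice of $R$. After selection, such slices together fill only a fraction $\delta$ of $R$. If in direction $r$ the averages of $f$ near $x$ do not change much between the two scales, these slices also carry only a fraction of order $\delta$ of the mass of $f$ on $R$, and the points of the slices may be dropped from $R$. What remains at $x$ is a set of boxes such that every such pair is separated by a jump of the averages of $f$ in direction $r$. If there are at most $k$ jumps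 in each direction, the number of remaining boxes is bounded by a combinatorial quantity depending only on the set of types.

**Definition (counting function).** For $S\subset\mathbb Z^n$ and an integer $k\ge0$ let $\mathcal N_S(k)$ be the supremum of $\#\mathcal G$ over finite $\mathcal G\subset S$ for which there are nonincreasing functions $c_r:\mathbb Z\to\{0,\dots,k\}$, $1\le r\le n$, such that

* (a) there are no distinct $p,p'\in\mathcal G$ with $p\le p'$;
* (b) if $p,p'\in\mathcal G$ and $r$ satisfy $p'_r<p_r$ and $p'_q\ge p_q$ for all $q\ne r$, then $c_r(p'_r)\ne c_r(p_r)$.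

*Examples.* For cubes, $S=\{(s,\dots,s):s\in\mathbb Z\}$ is totally ordered, so $\mathcal N_S(k)=1$ by (a). For $S=\mathbb Z^2$ we have $\mathcal N_S(k)=k+1$. Indeed, by (a) two points of $\mathcal G$ satisfy, after labelling, $p'_1<p_1$ and $p'_2>p_2$, so (b) with $r=1$ forces distinct values of $c_1$ at the points of $\mathcal G$, and there are at most $k+1$ values. Conversely, $\mathcal G=\{(i,-i):0\le i\le k\}$ with $c_1(s)=\min(k,\max(0,k-s))$ and $c_2(s)=\min(k,\max(0,-s))$ is allowed.

**Theorem 5.** Let $\psi:[0,\infty)\to[1,\infty)$ be nondecreasing with $\sum_m\psi(m)\vartheta^m<\infty$ for every $\vartheta<1$ (sum over integers $m\ge0$), and suppose $\mathcal N_S(k)\le\psi(k)$ for all integers $k\ge0$. If all boxes of $\mathcal B$ have types in $S$, then with $C=C(n,\psi)$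
$$|\{M_{\mathcal B}f>\lambda\}|\le C\int_{\{|f|>\lambda/C\}}\frac{|f|}\lambda\,\psi\Big(C\log\frac{C|f|}\lambda\Big)dx . \tag{3}$$

For $S=\mathbb Z^2$ and $\psi(k)=1+k$ this gives back the bound of $M_{str}$ on $L\log^+L(\mathbb R^2)$.

## 8. Proof of Theorem 5

**Normalization.** We first remove $\lambda$ and the general boxes. It suffices to find $\Lambda,C_0\ge1$ depending only on $n,\psi$ such that for every locally integrable $f\ge0$ and every finite family $\mathcal F_0$ of dyadic boxes of types in $S$ on which the mean of $f$ exceeds $\Lambda$,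
$$\Big|\bigcup\mathcal F_0\Big|\le C_0\int_{\{f>1\}}f\,\psi(C_0\log2f)\,dx . \tag{4}$$
Indeed, let $f$ and $\lambda$ be as in (3), put $C=2\cdot3^n\Lambda C_0C_n$ with $C_n\ge1$ from Lemma 4, and assume the right side of (3) is finite. Then $|f|$ is locally integrable: it is bounded where $|f|\le\lambda/C$, and elsewhere $|f|\le|f|\psi(\cdot)$. Apply (4) to $\tilde f=3^n\Lambda|f|/\lambda$. A box on which $|f|$ has mean larger than $3^{-n}\lambda$ is one on which $\tilde f$ has mean larger than $\Lambda$. So Lemma 4 and (4) bound $|\{M_{\mathcal B}f>\lambda\}|$ by $C_nC_0\int_{\{\tilde f>1\}}\tilde f\,\psi(C_0\log2\tilde f)$. Here $\{\tilde f>1\}\subset\{|f|>\lambda/C\}$, $C_nC_0\tilde f\le C|f|/\lambda$, and $C_0\log2\tilde f\le C\log(C|f|/\lambda)$, so (3) follows. From now on we prove (4), and we may assume its right side finite.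

**Step 1: selecting boxes that overlap little in each direction.** The purpose is to pass to a subfamily in which the thinner boxes fill only a small part of each box. Discard from $\mathcal F_0$ the boxes that are not inclusion-maximal; the union is unchanged. Let $\delta=1/(8n)$. For $r=1,\dots,n$ successively, go through $\mathcal F_{r-1}$ in an order in which $p_r$ is nondecreasing, and put $R$ in $\mathcal F_r$ if and only if the union of the boxes already put in $\mathcal F_r$ meets $R$ in measure at most $\delta|R|$.

Every box of $\mathcal F_{r-1}$ lies in $\{M_{str}1_{\bigcup\mathcal F_r}>\delta\}$: a selected box lies in $\bigcup\mathcal F_r$, and a rejected one is filled by $\bigcup\mathcal F_r$ to a proportion greater than $\delta$. By (1), $|\bigcup\mathcal F_{r-1}|\le A_n\delta^{-2}|\bigcup\mathcal F_r|$. Let $\mathcal F=\mathcal F_n$ and $U=\bigcup\mathcal F$. Then $|\bigcup\mathcal F_0|\le(A_n\delta^{-2})^n|U|$, no box of $\mathcal F$ contains another, and for every $R\in\mathcal F$ of type $p$ and every $r$,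
$$\Big|R\cap\bigcup\{R'\in\mathcal F:\ p'_r<p_r\}\Big|\le\delta|R|\qquad(p'=\text{type of }R'). \tag{5}$$
To see (5), note that $\mathcal F\subset\mathcal F_r$, and in the $r$-th round every $R'\in\mathcal F$ with $p'_r<p_r$ had been selected before $R$ was examined.

**Step 2: jumps of the averages along lines.** The purpose is to define the functions $c_r$ of condition (b) at each point $x$. Let $g=f+1\ge1$ and $\gamma(A)=\int_Ag\,dx$. Fix $r$ and a line $\ell$ parallel to the $r$-th axis on which $g$ is locally integrable; by Fubini almost every line qualifies. Identify $\ell$ with $\mathbb R$ by the $r$-th coordinate, and for an interval $I$ let $g_I$ be the mean of $g$ over $I$ on $\ell$. If $R$ meets $\ell$, then $R\cap\ell$ is $\pi_r(R)$. So the maximal intervals among $\{\pi_r(R):R\in\mathcal F,\ R\cap\ell\ne\emptyset\}$ are disjoint with union $U\cap\ell$; we call them the *top intervals* of $\ell$.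

For $x\in U\cap\ell$ let $I_0$ be the top interval containing $x_r$. Given $I_j$, let $I_{j+1}$ be the largest dyadic $I\subsetneq I_j$ containing $x_r$ with $g_I\ge2g_{I_j}$ or $g_I\le\frac12g_{I_j}$, if there is one. Let $\kappa_r(x)$ be the number of intervals $I_1,I_2,\dots$ so obtained. It is finite for a.e. $x$, because $g_I\to g(x)\in[1,\infty)$ a.e. as the dyadic intervals $I\ni x_r$ shrink, and a sequence converging to a positive number cannot change by a factor $2$ infinitely often. Put
$$c_r(x,s)=\#\{j\ge1:\ |I_j|\ge2^s\}\qquad(s\in\mathbb Z).$$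
This is nonincreasing in $s$, has values in $\{0,\dots,\kappa_r(x)\}$, and vanishes if $2^s\ge|I_0|$. All these functions of $x$ are measurable, since by Fubini each $g_I$ depends measurably on the line and there are countably many dyadic $I$.

*Between two scales with equal $c_r$, averages do not grow much.* Let $K\subsetneq I\subset I_0$ be dyadic intervals containing $x_r$ with $|K|=2^{s'}$, $|I|=2^s$ and $c_r(x,s')=c_r(x,s)=j$. Then $|I_j|\ge2^s$, so $I\subset I_j$ (for $j=0$ this is the assumption). If $I_{j+1}$ exists, then $|I_{j+1}|<2^{s'}$, so both $K$ and $I$ contain it strictly. By the choice of $I_{j+1}$, neither $K$ nor $I$ is a jump from $I_j$ (and $I$ may equal $I_j$), so $g_K<2g_{I_j}$ and $g_I>\frac12g_{I_j}$. Hence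
$$g_K<4g_I . \tag{6}$$

**Step 3: points that may be dropped from a box.** The purpose is to discard from each $R$ the pairs that would violate (b), at the cost of at most half of its mass. For $R\in\mathcal F$ of type $p$ let
$$\mathcal X_r(R)=\{R'\in\mathcal F:\ R\cap R'\ne\emptyset,\ p'_r<p_r,\ p'_q\ge p_q\ (q\ne r)\},$$
$$\mathrm{Bad}_r(R)=\{x\in R:\ \text{there is }R'\in\mathcal X_r(R)\text{ with }x\in R',\ c_r(x,p'_r)=c_r(x,p_r)\}.$$
For $R'\in\mathcal X_r(R)$ we have $\pi_q(R)\subset\pi_q(R')$ for $q\neq r$ and $\pi_r(R')\subsetneq\pi_r(R)=:I$. So $R\cap R'=\{x\in R:x_r\in\pi_r(R')\}$. Let $\{K\}$ be the maximal intervals among the $\pi_r(R')$, $R'\in\mathcal X_r(R)$. They are disjoint proper subintervals of $I$. The set $\{x\in R:x_r\in\bigcup K\}$ has measure $|R|\sum|K|/|I|$ and is contained in the set in (5), so $\sum|K|\le\delta|I|$.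

Let $x\in\mathrm{Bad}_r(R)$ because of $R'$, and let $K\supset\pi_r(R')$ be the maximal interval containing $x_r$. Its scale lies between $p'_r$ and $p_r$, and $c_r(x,\cdot)$ is monotone with equal values at $p'_r$ and $p_r$. So $c_r(x,\cdot)$ has this value also at the scale of $K$. Moreover $K\subsetneq I\subset I_0$, because $I=\pi_r(R)$ and $x\in R$. By (6), $g_K<4g_I$ on the line through $x$. Thus on each qualifying line $\ell$ that meets $R$, the set $\mathrm{Bad}_r(R)\cap\ell$ is covered by those $K$ with $g_K<4g_I$, and
$$\int_{\mathrm{Bad}_r(R)\cap\ell}g\le\sum_{K:\,g_K<4g_I}g_K|K|\le4g_I\sum|K|\le4\delta g_I|I|=4\delta\int_{R\cap\ell}g .$$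
Integrating over the lines, $\gamma(\mathrm{Bad}_r(R))\le4\delta\gamma(R)$. Summing over $r$, and using $4n\delta=\frac12$,
$$\gamma(R)\le2\,\gamma\Big(R\setminus\bigcup_r\mathrm{Bad}_r(R)\Big). \tag{7}$$

**Step 4: counting the boxes that remain at a point.** Now the hypothesis on $\mathcal N_S$ enters. For $x\in U$ let $N(x)=\#\{R\in\mathcal F:\ x\in R\setminus\bigcup_r\mathrm{Bad}_r(R)\}$, and let $\mathcal G(x)\subset S$ be the set of types of these boxes. Dyadic boxes of the same type containing $x$ coincide, so $\#\mathcal G(x)=N(x)$. Condition (a) holds: distinct types $p\le p'$ in $\mathcal G(x)$ would give one box of $\mathcal F$ containing another. Condition (b) holds with $c_r=c_r(x,\cdot)$: if the types $p,p'$ of $R,R'\ni x$ satisfy $p'_r<p_r$ and $p'_q\ge p_q$ for $q\ne r$, then $R'\in\mathcal X_r(R)$, and $x\notin\mathrm{Bad}_r(R)$ gives $c_r(x,p'_r)\ne c_r(x,p_r)$. Hence for a.e. $x\in U$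
$$N(x)\le\psi\big(\max_r\kappa_r(x)\big)\le\sum_r\psi(\kappa_r(x)).$$
Since $\Lambda|R|\le\int_Rf\le\gamma(R)$ for $R\in\mathcal F$, (7) yields
$$\Lambda|U|\le\Lambda\sum_{R\in\mathcal F}|R|\le\sum_{R\in\mathcal F}\gamma(R)\le2\int_UN\,g\,dx\le2\sum_r\int_Ug\,\psi(\kappa_r)\,dx . \tag{8}$$

**Step 5: many jumps are rare where $g$ is small.** The purpose is to replace $\kappa_r$ in (8) by a multiple of $\log g$. Fix a qualifying line $\ell$ and a top interval $I_0$ on it. Call the intervals $I_m$ that arise from the points of $I_0$ the *$m$-th stopping intervals*; for each $m$ they are disjoint, and for $m=0$ there is just $I_0$. Let $a_m=\sum|I|g_I^{1/2}$ over all $m$-th stopping intervals $I$. We claim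
$$a_{m+1}\le\theta a_m,\qquad\theta=1-\tfrac{c_0}2,\qquad c_0=(1-2^{-1/2})^2 . \tag{9}$$
Let $I$ be an $m$-th stopping interval and $A=g_I$. Let $I'$ run through the $(m+1)$-st stopping intervals inside $I$, and put $t'=|I'|/|I|$, $\rho'=g_{I'}/A$, $\tau=\sum t'\le1$. By definition $\rho'\ge2$ or $\rho'\le\frac12$. At a point of $I$ outside all $I'$, every dyadic $J\subset I$ around it has $g_J>\frac12A$, so $g\ge\frac12A$ a.e. there by Lebesgue differentiation. This remaining set has measure $(1-\tau)|I|$. Comparing integrals over $I$,
$$\sum t'\rho'\le1-\frac{1-\tau}2=\frac{1+\tau}2 .$$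
For $\rho'\ge2$ we have $(1-\sqrt{\rho'})^2\ge(\sqrt2-1)^2\ge c_0$, and for $\rho'\le\frac12$ we have $(1-\sqrt{\rho'})^2\ge c_0$ directly. Hence
$$\sum t'\sqrt{\rho'}=\tfrac12\sum t'\big(1+\rho'-(1-\sqrt{\rho'})^2\big)\le\tfrac12\Big(\tau+\frac{1+\tau}2-c_0\tau\Big)\le\tfrac12(2-c_0)=\theta ,$$
the last inequality because the expression is increasing in $\tau$ (its slope is $\frac12(\frac32-c_0)>0$) and $\tau\le1$. Multiplying by $|I|A^{1/2}$ and summing over $I$ proves (9).

At a.e. point with $\kappa_r=m$ no dyadic interval inside $I_m$ around it is a jump, so $g\le2g_{I_m}$ there. With (9) and $g_{I_0}\ge1$,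
$$\int_{I_0\cap\{\kappa_r=m\}}g^{1/2}\le\sqrt2\,a_m\le\sqrt2\,\theta^m|I_0|g_{I_0}^{1/2}\le\sqrt2\,\theta^m\int_{I_0}g . \tag{10}$$
Let $\sigma=\log(1/\theta)$. Where $\kappa_r=m$ and $g\le e^{\sigma m}$ we have $g\le e^{\sigma m/2}g^{1/2}=\theta^{-m/2}g^{1/2}$. Summing (10) over the top intervals of $\ell$,
$$\int_{U\cap\ell}g\,\psi(\kappa_r)\,1_{\{g\le e^{\sigma\kappa_r}\}}\le\sum_m\psi(m)\theta^{-m/2}\sqrt2\,\theta^m\int_{U\cap\ell}g=C_\psi\int_{U\cap\ell}g,\qquad C_\psi:=\sqrt2\sum_m\psi(m)\theta^{m/2}<\infty .$$
Where $g>e^{\sigma\kappa_r}$ we have $\kappa_r<\sigma^{-1}\log g$, so $\psi(\kappa_r)\le\psi(\sigma^{-1}\log g)$. Integrating over lines, adding the two cases, summing over $r$ and using (8),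
$$\Lambda|U|\le2n\int_Ug\,\big[\psi(\sigma^{-1}\log g)+C_\psi\big]\,dx .$$

**Step 6: absorbing the small values.** It remains to choose $\Lambda$. On $U\cap\{f\le1\}$ we have $g\le2$, so this part contributes at most $C_1|U|$ with $C_1=4n[\psi(\sigma^{-1}\log2)+C_\psi]$. On $\{f>1\}$ we have $g\le2f$. Take $\Lambda=2C_1$. Since $|U|<\infty$, we may subtract $C_1|U|$ and get
$$C_1|U|\le4n\int_{\{f>1\}}f\,\big[\psi(\sigma^{-1}\log2f)+C_\psi\big]\,dx\le4n(1+C_\psi)\int_{\{f>1\}}f\,\psi(\sigma^{-1}\log2f)\,dx ,$$
because $\psi\ge1$. Together with $|\bigcup\mathcal F_0|\le(A_n\delta^{-2})^n|U|$ this is (4). $\square$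

## 9. Counting in the binary tree: the upper bound

**Proposition 6.** For the set $S$ of Section 4, $\mathcal N_S(0)\le1$ and $\mathcal N_S(k)\le k\log_2(2k)+17k+1$ for $k\ge1$.

*Proof of Theorem 2(i) from Proposition 6.* Put $\psi(k)=18(1+k)(1+\log_2(1+k))$. It is nondecreasing, at least $1$, of polynomial growth, and $k\log_2(2k)+17k+1=k\log_2k+18k+1\le\psi(k)$ for $k\ge1$. The boxes of $\mathcal B$ have types in $S$, so Theorem 5 applies, with some $C\ge1$. For $|f|>\lambda/C$ put $t=3C|f|/\lambda>3$; then $\log t>1$. The argument of $\psi$ is at most $C\log t$, and $1+C\log t\le(1+C)\log t$, so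
$$\frac{|f|}\lambda\,\psi\Big(C\log\frac{C|f|}\lambda\Big)\le18\,t\,(1+C)\log t\,\big(1+\log_2(1+C)+\log_2\log t\big)\le C'\,t(1+\log t)(1+\log^+\log t)=C'\Phi_*(t).$$
Hence $|\{M_{\mathcal B}f>\lambda\}|\le CC'\int\Phi_*(3C|f|/\lambda)\,dx$. $\square$

We now prove Proposition 6. Let $k\ge0$, and let $\mathcal G$ and $c_r$ be as in the definition of $\mathcal N_S(k)$; we may assume $\mathcal G\neq\emptyset$.

**Step 1: reduction to one $S_L$.** The purpose is to get rid of the union over $L$. Every coordinate of a point of $S_{L+1}-\tau_{L+1}(1,\dots,1)$ is at most $2^{L+1}-\tau_{L+1}$, and every coordinate of a point of $S_L-\tau_L(1,\dots,1)$ is at least $-2^{L+1}-\tau_L$. Since $\tau_{L+1}-\tau_L=3\cdot4^{L+1}>2^{L+2}$, the former number is smaller. So points of different parts are comparable, and by (a) $\mathcal G$ lies in one part. Shifting $\mathcal G$ and the functions $c_r$, we may assume $\mathcal G\subset S_L$. Coordinates $\ge4$ are then constant and play no role in (a) and (b). We view $\mathcal G$ as a set of pairs $(y,w)$, the pair corresponding to $p=(e(y,w),y,-2w)$, and write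
$$a(i)=c_1(i),\qquad b(y)=c_2(y),\qquad d(w)=c_3(-2w).$$
These are monotone functions with values in $\{0,\dots,k\}$.

**Step 2: blocks and cuts.** We set up the language. All blocks are now contained in $[0,2^L)$. For a block $\nu=[\alpha,\beta)$ let $\mu$ be its midpoint, $\nu^-=[\alpha,\mu)$, $\nu^+=[\mu,\beta)$, and $e(\nu)=\beta$. Then
$$\nu\subset\nu'\ \Rightarrow\ e(\nu)\le e(\nu');\qquad\nu\text{ to the left of }\nu',\text{ disjoint}\ \Rightarrow\ e(\nu)<e(\nu'). \tag{11}$$
A *cut* is a $t\in\{1,\dots,2^L-1\}$ with $b(t-1)\ne b(t)$ or $d(t-1)\ne d(t)$. Let $\mathcal C$ be the set of cuts and $m=\#\mathcal C$. Since $b$ and $d$ are monotone with at most $k+1$ values each, $m\le2k$. If $(s,t]$ contains no cut, then $b$ and $d$ are constant on $[s,t]$. For a dyadic set $\nu=[\alpha,\beta)$ of any length, one-point sets included, let $\mathcal C(\nu)=\mathcal C\cap(\alpha,\beta)$ be its set of *interior cuts*, and $m(\nu)=\#\mathcal C(\nu)$. Then $b$ takes at most $1+m(\nu)$ values on $\nu$, and so does $d$. For a block, $\mathcal C(\nu)$ is the disjoint union of $\mathcal C(\nu^-)$, $\mathcal C(\nu^+)$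 and $\{\mu\}\cap\mathcal C$. Let $\mathcal G_\nu=\{(y,w)\in\mathcal G:\nu(y,w)=\nu\}$.

For example, if $L=2$ and $b$ changes only at $1$ while $d$ changes only at $2$ and $3$, then $\mathcal C=\{1,2,3\}$. The blocks $[0,2)$, $[2,4)$, $[0,4)$ have the interior cuts $\{1\}$, $\{3\}$, $\{1,2,3\}$, and $2$ is the midpoint of $[0,4)$.

**Step 3: one block contains few points.** We claim
$$\#\mathcal G_\nu\le1+\min\big(m(\nu^-),m(\nu^+)\big). \tag{12}$$
Two distinct points of $\mathcal G_\nu$ have the same first coordinate $e$. By (a) they are incomparable, so after labelling $y<y'$ and $-2w>-2w'$, that is, $w<w'$. The point $(y,w)$ is smaller in coordinate $2$ only, so (b) with $r=2$ gives $b(y)\ne b(y')$. The point $(y',w')$ is smaller in coordinate $3$ only, so (b) with $r=3$ gives $d(w)\ne d(w')$. So the values of $b$ at the points $y\in\nu^-$ are distinct, and so are the values of $d$ at the points $w\in\nu^+$. This is (12).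

**Step 4: the total excess is at most $k\log_2(2k)$.** This is where the function $k\log k$ appears. Let $\varphi(x)=x\log_2x$, $\varphi(0)=0$. We claim that for every dyadic set $\nu_0\subset[0,2^L)$
$$\sum_{\text{blocks }\nu\subset\nu_0}\min\big(m(\nu^-),m(\nu^+)\big)\le\tfrac12\varphi(m(\nu_0)). \tag{13}$$
If $\nu_0$ is a single point, both sides are $0$. Otherwise let $s\le t$ be the numbers $m(\nu_0^-),m(\nu_0^+)$ in increasing order. By induction on the length, the left side is at most $s+\frac12\varphi(s)+\frac12\varphi(t)$. Since $s+t\le m(\nu_0)$ and $\varphi$ is nondecreasing on the nonnegative integers, it suffices that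
$$\tfrac12\varphi(s)+\tfrac12\varphi(t)+s\le\tfrac12\varphi(s+t)\qquad(0\le s\le t).$$
For $s=0$ this is trivial. For $s\ge1$,
$$\varphi(s+t)-\varphi(s)-\varphi(t)=s\log_2\Big(1+\frac ts\Big)+t\log_2\Big(1+\frac st\Big)\ge s+t\cdot\frac st=2s ,$$
because $\log_2(1+x)\ge1$ for $x\ge1$, and $\log_2(1+x)\ge x$ on $[0,1]$ by concavity. This proves (13). With (12) and $m\le2k$,
$$\sum_{\nu}(\#\mathcal G_\nu-1)_+\le\tfrac12\varphi(m)\le k\log_2(2k)\quad(k\ge1),\qquad\sum_\nu(\#\mathcal G_\nu-1)_+=0\quad\text{if }m=0. \tag{14}$$

**Step 5: the blocks with $\mathcal G_\nu\ne\emptyset$, sorted.** It remains to show that at most $17k+1$ blocks carry a point of $\mathcal G$. We first set aside two easy kinds of blocks and sort the others.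

Blocks with $m(\nu^-),m(\nu^+)\ge1$ number at most $\max(m-1,0)\le2k$. Indeed, the number of such blocks inside a dyadic set $\nu_0$ is at most $\max(m(\nu_0)-1,0)$, by induction on the length: if both halves of $\nu_0$ have interior cuts, the number is at most $1+(m(\nu_0^-)-1)+(m(\nu_0^+)-1)\le m(\nu_0)-1$; otherwise one half contributes $0$ and the other at most $\max(m(\nu_0)-1,0)$. Blocks whose midpoint is a cut number at most $m\le2k$, because an integer $t\ge1$ is the midpoint of exactly one block (write $t=2^{h-1}\cdot\text{odd}$).

Call the remaining blocks with $\mathcal G_\nu\ne\emptyset$ *quiet*, and fix a point $(y_\nu,w_\nu)\in\mathcal G_\nu$ in each. A quiet block is of exactly one of the following types: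

* *empty type*: $\mathcal C(\nu)=\emptyset$;
* *left type*: $\emptyset\ne\mathcal C(\nu)=\mathcal C(\nu^-)$;
* *right type*: $\emptyset\ne\mathcal C(\nu)=\mathcal C(\nu^+)$.

Divide the blocks of left type into classes according to the set $\mathcal C(\nu)$, and likewise those of right type. Dyadic blocks are nested or disjoint, so any two of the sets $\mathcal C(\nu)$ are nested or disjoint. A family of distinct nonempty subsets of an $m$-element set with this property ($m\ge1$) has at most $2m-1$ members. To see this, add the whole set and all singletons; the property persists. Under inclusion the members form a rooted tree whose leaves are the $m$ singletons, and every non-singleton is the disjoint union of its maximal proper members, so it has at least two children. A tree with $u$ inner vertices and $m$ leaves has $u+m-1$ edges, and here at least $2u$, so $u\le m-1$. Hence there are at most $4k$ classes of left type and at most $4k$ of right type (none if $m=0$).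

The cuts divide $\{0,\dots,2^L-1\}$ into $m+1\le2k+1$ runs, each beginning at $0$ or at a cut; call them *gaps*. On a gap $b$ and $d$ are constant. A block of empty type lies in one gap; divide the empty type into classes according to this gap. There are at most $2k+1$ classes.

**Step 6: each class is a chain under inclusion.** This prepares the comparison inside a class. Two blocks of left type (or of right type) in the same class have a common interior cut, so they intersect and are nested. Now let $\nu,\nu'$ be of empty type, in the same gap, and suppose $\nu$ is to the left of $\nu'$ and disjoint from it. Then $e(\nu)<e(\nu')$, $y_\nu<y_{\nu'}$, $w_\nu<w_{\nu'}$. So the point of $\nu'$ is smaller in coordinate $3$ only, and (b) with $r=3$ gives $d(w_\nu)\ne d(w_{\nu'})$. This contradicts the constancy of $d$ on the gap.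

**Step 7: within a class $\nu_1\subsetneq\dots\subsetneq\nu_q$ the values $a(e(\nu_j))$ are distinct.** Thus all blocks of a class are paid for by changes of $a$. Let $s<t$ and write $e_s,y_s,w_s,p_s$ for the data of $\nu_s$, and similarly for $t$. By (11), $e_s\le e_t$. One of the following holds.

* (i) $y_t\le y_s$ and $w_t\ge w_s$. If $e_s=e_t$, then $p_t\le p_s$ with $p_t\neq p_s$, contradicting (a). So $e_s<e_t$, the point $p_s$ is smaller than $p_t$ in coordinate $1$ only, and (b) with $r=1$ gives $a(e_s)\ne a(e_t)$, as desired.
* (ii) $y_t\ge y_s$ and $w_t\le w_s$. Then $p_s\le p_t$, contradicting (a).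
* (iii) $y_t<y_s$ and $w_t<w_s$. Then $p_t$ is smaller in coordinate $2$ only, and (b) with $r=2$ gives $b(y_t)\ne b(y_s)$.
* (iv) $y_t>y_s$ and $w_t>w_s$. Then $p_t$ is smaller in coordinate $3$ only, and (b) with $r=3$ gives $d(w_t)\ne d(w_s)$.

We show that (iii) and (iv) cannot occur.

*Empty type.* Both $b$ and $d$ are constant on the gap containing $\nu_t$, so (iii) and (iv) are impossible.

*Left type.* The block $\nu_s\subsetneq\nu_t$ lies in one half of $\nu_t$. It has an interior cut, and all interior cuts of $\nu_t$ are interior to $\nu_t^-$. So $\nu_s\subset\nu_t^-$. Since $w_t\in\nu_t^+$, we have $w_t>w_s$, which excludes (iii). A cut in $(w_s,w_t]$ would be interior to $\nu_t$, hence in $\mathcal C(\nu_t)=\mathcal C(\nu_s)=\mathcal C(\nu_s^-)$. But the elements of the last set are smaller than the midpoint of $\nu_s$, which is at most $w_s$. So there is no such cut, $d(w_s)=d(w_t)$, and (iv) is excluded.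

*Right type.* In the same way $\nu_s\subset\nu_t^+$. Since $y_t\in\nu_t^-$, we have $y_t<y_s$, which excludes (iv). A cut in $(y_t,y_s]$ would be interior to $\nu_t$, hence in $\mathcal C(\nu_t)=\mathcal C(\nu_s)=\mathcal C(\nu_s^+)$, whose elements exceed the midpoint of $\nu_s$, which is larger than $y_s$. So there is no such cut, $b(y_s)=b(y_t)$, and (iii) is excluded.

**Step 8: different classes use different changes of $a$.** The purpose is to sum Step 7 over the classes. In a class $\nu_1\subsetneq\dots\subsetneq\nu_q$ the numbers $e(\nu_j)$ are nondecreasing in $j$, and the monotone function $a$ takes $q$ distinct values on them. So $(e(\nu_1),e(\nu_q)]$ contains at least $q-1$ integers $i$ with $a(i-1)\ne a(i)$. In all there are at most $k$ such $i$. We claim that for different classes of the same type these intervals are disjoint. Let the second class be $\nu'_1\subsetneq\dots\subsetneq\nu'_{q'}$.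

*Empty type.* The two classes lie in different gaps; if the first gap is to the left, then $e(\nu_q)<e(\nu'_1)$ by (11).

*Left or right type.* Let $\mathcal C_1\ne\mathcal C_2$ be the cut sets of the two classes. If $\mathcal C_1\subsetneq\mathcal C_2$, then $\nu_q$ and $\nu'_1$ share an interior cut, so they are nested, and since $\mathcal C(\nu_q)\subsetneq\mathcal C(\nu_1')$ we have $\nu_q\subsetneq\nu'_1$. Thus $e(\nu_q)\le e(\nu'_1)$. The case $\mathcal C_2\subsetneq\mathcal C_1$ is the same with the roles exchanged. If $\mathcal C_1\cap\mathcal C_2=\emptyset$, then $\nu_q$ and $\nu'_{q'}$ are disjoint, because nestedness would give an inclusion between the nonempty sets $\mathcal C_1,\mathcal C_2$. If, say, $\nu_q$ is to the left, then it is to the left of $\nu_1'\subset\nu'_{q'}$, and $e(\nu_q)<e(\nu'_1)$ by (11). In all cases the half-open intervals are disjoint.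

So for each type the sum of $q-1$ over the classes is at most $k$, and the number of quiet blocks is at most
$$(4k+k)+(4k+k)+(2k+1+k)=13k+1 .$$
With the $2k+2k$ blocks set aside in Step 5, at most $17k+1$ blocks have $\mathcal G_\nu\ne\emptyset$.

**Step 9: conclusion.** Adding up,
$$\#\mathcal G=\sum_{\nu:\,\mathcal G_\nu\ne\emptyset}\big(1+(\#\mathcal G_\nu-1)\big)\le17k+1+k\log_2(2k)$$
for $k\ge1$, by (14). For $k=0$ there are no cuts, at most one block carries points, and by (12) it carries only one, so $\#\mathcal G\le1$. $\square$

This completes the proof of Theorem 2, and Conjecture 1 is false in $\mathbb R^n$ for every $n\ge3$.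

## 10. Nothing between $L^1$ and $L\log L$

We prove Theorem 3. Let $S\subset\mathbb Z^n$ be the set of types of the boxes of $\mathcal B$, ordered coordinatewise. A *chain* is a subset of $S$ any two elements of which are comparable; an *antichain* is one in which no two distinct elements are. For the cubes $S$ is a chain; for all intervals in the plane $\{(i,-i):0\le i\le m\}$ is an antichain.

**Case 1: bounded antichains give weak type $(1,1)$.** Suppose all antichains in $S$ have at most $W$ elements. By Dilworth's theorem (Ann. of Math. 51 (1950), valid for infinite posets of finite width), $S$ is a union of $W$ chains. Let $S'$ be one of them and let $\mathcal B'$ be the set of boxes of $\mathcal B$ with types in $S'$. Intersecting dyadic boxes of types in $S'$ are nested. So in a finite family of such boxes on which $|f|$ has mean exceeding $3^{-n}\lambda$, the inclusion-maximal ones are disjoint, and the union has measure at most $3^n\lambda^{-1}\|f\|_1$. By Lemma 4, $|\{M_{\mathcal B'}f>\lambda\}|\le C_n3^n\lambda^{-1}\|f\|_1$. Since $\{M_{\mathcal B}f>\lambda\}$ is the union of the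 $W$ sets obtained in this way, $M_{\mathcal B}$ is of weak type $(1,1)$.

**Case 2: large antichains force $\Phi_1$.** Suppose $S$ has arbitrarily large finite antichains, and let $m\ge2$.

*Step 1: a monotone sequence of types.* We want types whose coordinates vary in a controlled way. By the Erdős–Szekeres theorem a sufficiently long sequence of integers has a long weakly monotone subsequence. A weakly monotone sequence of $M^2$ terms has $M$ distinct values or takes one value $M$ times, so it contains a strictly monotone or constant subsequence of length $M$. Applying this to an enumeration of a sufficiently large antichain, one coordinate after the other, we get $p^1,\dots,p^m\in S$, pairwise incomparable, such that each coordinate is strictly increasing, strictly decreasing or constant along the sequence. Since $p^1,p^2$ are incomparable, there are coordinates $r\ne s$ with $p^1_r<\dots<p^m_r$ and $p^1_s>\dots>p^m_s$.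

*Step 2: a test set with prescribed digits.* The exponents may have large differences, so the slab of Section 1 is replaced by a set defined through binary digits. The digit of $z\ge0$ at the place $2^j$ is the parity of $\lfloor z/2^j\rfloor$. Let $T\ge\max_{q,u}p^u_q$ be an integer and $Q=[0,2^T)^n$. Let $E$ be the set of $x\in Q$ such that the digits of $x_r$ at the places $2^{p^u_r}$, $1\le u\le m-1$, and of $x_s$ at the places $2^{p^u_s}$, $2\le u\le m$, are all $0$. For $1\le t\le m$ let $V_t$ be the set of $x\in Q$ for which the digits of $x_r$ at the places $2^{p_r^u}$, $t\le u\le m-1$, and of $x_s$ at the places $2^{p_s^u}$, $2\le u\le t$, are $0$. All these places are distinct in each coordinate and smaller than $2^T$, since $p_r^u<p_r^m\le T$ for $u\le m-1$ and $p_s^u<p_s^1\le T$ for $u\ge2$. Each prescribed digit halves the measure, independently of the others. So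
$$|E|=2^{-2(m-1)}|Q|,\qquad|V_t|=2^{-(m-t)-(t-1)}|Q|=2^{-(m-1)}|Q| ,$$
and for $t<u$ the set $V_t\cap V_u$ prescribes the digits of $x_r$ with indices $t,\dots,m-1$ and those of $x_s$ with indices $2,\dots,u$, so
$$|V_t\cap V_u|=2^{-(m-t)-(u-1)}|Q|=2^{-(u-t)}|V_t| .$$
For example, if $m=2$, then $E$ prescribes the digit of $x_r$ at $2^{p_r^1}$ and that of $x_s$ at $2^{p_s^2}$; $V_1$ prescribes only the first, $V_2$ only the second, and $E=V_1\cap V_2$.

*Step 3: the density of $E$ in boxes of type $p^t$.* Let $x\in V_t$ and let $R\ni x$ be the dyadic box of type $p^t$. Then $R\subset Q$. On $R$ the digits of $x_r$ at places at least $2^{p_r^t}$ are constant, in particular those with indices $t\le u\le m-1$; similarly the digits of $x_s$ with indices $2\le u\le t$ are constant. These are the digits listed in $V_t$, so they equal $0$ on $R$. The remaining digits prescribed in $E$ are those of $x_r$ with $1\le u\le t-1$ and those of $x_s$ with $t+1\le u\le m$. There are $m-1$ of them, at places smaller than the corresponding side of $R$. So the mean of $1_E$ over $R$ is $2^{-(m-1)}$.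

*Step 4: the size of the union.* As in Lemma 1 we use Cauchy–Schwarz. With $v=2^{-(m-1)}|Q|$ and $\sum_u2^{-|u-t|}\le3$,
$$(mv)^2=\Big(\int\sum_t1_{V_t}\Big)^2\le\Big|\bigcup_tV_t\Big|\sum_{t,u}|V_t\cap V_u|\le\Big|\bigcup_tV_t\Big|\cdot3mv ,$$
so $|\bigcup_tV_t|\ge\frac m3v=\frac m3\,2^{m-1}|E|$.

*Step 5: conclusion.* A dyadic box $R$ of type $p\in S$ is contained, up to boundary points, in some $B\in\mathcal B$ with $|B|\le2^n|R|$: take a box of $\mathcal B$ of type $p$, with sides in $[2^{p_q},2^{p_q+1})$, and translate it. By Step 3, $M_{\mathcal B}1_E\ge2^{-n-(m-1)}$ a.e. on $\bigcup_tV_t$. If $M_{\mathcal B}$ maps $L^\Phi$ boundedly into weak $L^1$ with constant $C$, then (2) with $\lambda=2^{-n-m}$ gives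
$$\tfrac m3\,2^{m-1}\le C\,\Phi(C2^{n+m})\qquad\text{for all }m\ge2 .$$
For $t\ge4$ let $m=\lfloor\log_2t\rfloor\ge2$. Then $2^m\le t<2^{m+1}$ and $1+\log t\le1+(m+1)\log 2\le2m$, so
$$\Phi_1(t)\le2^{m+1}\cdot2m=8m\,2^{m-1}\le24\,C\,\Phi(C2^{n+m})\le24\,C\,\Phi(C2^nt).$$
This is the second alternative of Theorem 3. $\square$
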